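# Closed images of spaces with point-countable $k$-networks, and copies of $\beta\omega$

## 1. The space $\beta\omega$ and closed mappings onto it

Let $\beta\omega$ be the set of all ultrafilters on $\omega$. For $A\subset\omega$ put $\overline A=\{p\in\beta\omega: A\in p\}$, and take the sets $\overline A$ as a base of the topology. Identify $n\in\omega$ with the principal ultrafilter at $n$. This is the Čech–Stone compactification of the countable discrete space. We use the following textbook facts.

1. $\beta\omega$ is compact Hausdorff, $\omega$ is a dense set of isolated points, each $\overline A$ is compact and open, $\overline A$ is the closure of $A$, and $\overline A\cap\omega=A$.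
2. Disjoint subsets $A,B\subset\omega$ have disjoint closures, since no ultrafilter contains both $A$ and $B$.
3. Every function from $\omega$ to a compact Hausdorff space $C$ extends to a continuous map $\beta\omega\to C$.

What is this space for? We shall meet a question about which spaces are images, under closed mappings, of spaces with a certain kind of small covering family. The answer turns on $\beta\omega$ in two ways: a closed mapping onto $\beta\omega$ can never destroy it, because a copy of it already sits upstairs (Lemma 1 below), and $\beta\omega$ is too rich to carry the small family (Lemma 2). It will turn out to be the only obstruction.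

Throughout, all spaces are Hausdorff. A *mapping* is continuous and onto. A mapping $f:X\to Y$ is *closed* if $f(F)$ is closed in $Y$ for every closed $F\subset X$; then $Y$ is called a *closed image* of $X$. When a continuous function need not be onto, I call it a continuous map and say so. For example, any continuous surjection from a compact space to a Hausdorff space is closed. The projection of the plane to the line is not closed: the hyperbola $xy=1$ is closed and its image omits $0$.

**Lemma 1.** Let $X$ be Hausdorff and $f:X\to\beta\omega$ a closed mapping. Then there is a closed $Z\subset X$ such that $f|Z$ is a homeomorphism of $Z$ onto $\beta\omega$.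

**Proof.** Choose $x_n\in f^{-1}(n)$ for each $n\in\omega$ and put $Z=\overline{\{x_n:n\in\omega\}}$. Since $Z$ is closed, $f|Z$ is a closed map. The set $f(Z)$ is closed and contains the dense set $\omega$, so $f(Z)=\beta\omega$. A continuous closed bijection is a homeomorphism, so only injectivity of $f|Z$ is left.

Suppose $a\neq b$ in $Z$ and $f(a)=f(b)=y$. Pick disjoint open $U\ni a$ and $V\ni b$ in $X$, and put $A=\{n:x_n\in U\}$, $B=\{n:x_n\in V\}$. Then $A\cap B=\emptyset$. Every neighborhood $W$ of $a$ meets $\{x_n\}$ inside $U$, because $W\cap U$ is a neighborhood of $a$ and $a\in Z$. Hence $a\in\overline{\{x_n:n\in A\}}$, and by continuity $y\in\overline{\{f(x_n):n\in A\}}=\overline A$. In the same way $y\in\overline B$. This contradicts fact 2. $\square$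

The proof uses fact 2 at exactly one place, and the lemma would be false for the convergent sequence $\omega+1$ in place of $\beta\omega$. There the even and the odd numbers have a common limit, and in Section 4 we build a closed mapping onto $\omega+1$ from a space whose compact subsets are all finite.

## 2. Point-countable $k$-networks and the statements

**Definition.** Let $\mathcal P$ be a family of subsets of a space $X$. It is *point-countable* if each point of $X$ belongs to at most countably many members of $\mathcal P$. It is a *$k$-network* for $X$ if, whenever $K\subset U$ with $K$ compact and $U$ open in $X$, there is a finite $\mathcal F\subset\mathcal P$ with $K\subset\bigcup\mathcal F\subset U$.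

The members of a $k$-network need not be open. Here are two examples.

- If $X$ has a countable base, the base is a point-countable $k$-network: cover $K$ by base sets contained in $U$ and take a finite subcover.
- If all compact subsets of $X$ are finite, then $\{\{x\}:x\in X\}$ is a point-countable $k$-network: take $\mathcal F=\{\{x\}:x\in K\}$.

The second example is worth remembering, since it makes point-countable $k$-networks trivial on spaces with few compact sets. A nondiscrete instance is $D\cup\{\infty\}$, with $D$ uncountable, the points of $D$ isolated, and the neighborhoods of $\infty$ being the sets that contain $\infty$ and have countable complement. If $K$ is an infinite compact subset, take a countably infinite $A\subset K\cap D$. The set $A$ is closed and discrete, so $K$ contains an infinite closed discrete set, which is impossible.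

**Subspaces.** If $\mathcal P$ is a point-countable $k$-network for $X$ and $Z\subset X$, then $\{P\cap Z:P\in\mathcal P\}$ is one for $Z$. Indeed, let $K\subset U\cap Z$ with $K$ compact and $U$ open in $X$. Take a finite $\mathcal F\subset\mathcal P$ with $K\subset\bigcup\mathcal F\subset U$ and intersect its members with $Z$. Point-countability is clear.

By a result of Sakai, having a point-countable $k$-network is not preserved by closed mappings: some space with a point-countable $k$-network has a closed image without any. Sakai asked: **is each space a closed image of a space with a point-countable $k$-network?** The source for the problem is "Point-countable Covers and Sequence-covering Mappings", http://test.ndnu.edu.cn/LSb2/Abstract.pdf. The answer is no.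

**Theorem A.** $\beta\omega$ is not a closed image of any Hausdorff space with a point-countable $k$-network.

**Theorem B.** For a Hausdorff space $Y$ the following are equivalent:

- (a) $Y$ is a closed image of a Hausdorff space with a point-countable $k$-network;
- (b) $Y$ is a closed image of a Hausdorff space all of whose compact subsets are finite;
- (c) $Y$ is a closed image of a Hausdorff space containing no copy of $\beta\omega$;
- (d) $Y$ contains no copy of $\beta\omega$.

**Corollary C.** Write $\mathfrak c=2^\omega$. Every Hausdorff space $Y$ with $|Y|<2^{\mathfrak c}$, or of weight $<\mathfrak c$, is a closed image of a Hausdorff space with a point-countable $k$-network. The least cardinality of a Hausdorff space that is not such an image is exactly $2^{\mathfrak c}$. The cubes $2^\tau$ and $[0,1]^\tau$ are such images if and only if $\tau<\mathfrak c$.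

Everything is in ZFC. The space that we build for (b) is Hausdorff; no regularity is claimed.

## 3. Why $\beta\omega$ is not such an image, and three implications of Theorem B

**Lemma 2.** $\beta\omega$ has no point-countable $k$-network.

**Proof.** The point is that there are uncountably many compact open sets, all of which must be traced on the countable set $\omega$. Let $\mathcal P$ be a point-countable $k$-network. Then $\mathcal P_0=\{P\in\mathcal P:P\cap\omega\ne\emptyset\}$ is countable, as a countable union of countable families. For $A\subset\omega$ take $K=U=\overline A$ in the definition: there is a finite $\mathcal F_A\subset\mathcal P$ with $\bigcup\mathcal F_A=\overline A$. Members of $\mathcal F_A$ outside $\mathcal P_0$ miss $\omega$, so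
$$A=\overline A\cap\omega=\omega\cap\bigcup(\mathcal F_A\cap\mathcal P_0).$$
Thus $A$ can be recovered from $\mathcal F_A\cap\mathcal P_0$. So $A\mapsto\mathcal F_A\cap\mathcal P_0$ injects the uncountable power set of $\omega$ into the countable set of finite subsets of $\mathcal P_0$, a contradiction. $\square$

**Proof of Theorem A.** Let $f:X\to\beta\omega$ be a closed mapping with $X$ Hausdorff, and suppose that $X$ has a point-countable $k$-network. By Lemma 1, $X$ contains a copy $Z$ of $\beta\omega$. By the remark on subspaces, $Z$ has a point-countable $k$-network. This contradicts Lemma 2. $\square$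

**(b) implies (a).** This is the second example of Section 2.

**(a) implies (c).** By Lemma 2 and the remark on subspaces, a space with a point-countable $k$-network contains no copy of $\beta\omega$.

**(c) implies (d).** We prove the contrapositive for a fixed mapping. Let $f:X\to Y$ be closed and let $B\subset Y$ be homeomorphic to $\beta\omega$. For closed $F\subset X$ we have
$$f(F\cap f^{-1}(B))=f(F)\cap B,$$
which is closed in $B$. So the restriction $f^{-1}(B)\to B$ is a closed mapping, and Lemma 1 gives a copy of $\beta\omega$ in $f^{-1}(B)\subset X$.

What remains is (d) implies (b): from $Y$ without a copy of $\beta\omega$ we must build a space with only finite compact sets and a closed mapping of it onto $Y$.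

## 4. One-point compactifications by hand, and the limit of one layer of ultrafilters

Let $D$ be an infinite discrete space and $A(D)=D\cup\{\infty\}$ its one-point compactification. For $D=\omega$ this is the convergent sequence $\omega+1$. Let us realize $A(D)$ as in (b).

Let $X_D$ consist of the points of $D$, which are isolated, and of all nonprincipal ultrafilters $u$ on $D$, where the basic neighborhoods of $u$ are the sets $\{u\}\cup A$ with $A\in u$. Distinct ultrafilters contain disjoint sets, and $\{d\}$ and $\{u\}\cup(D\setminus\{d\})$ are disjoint, so $X_D$ is Hausdorff. Let $f$ be the identity on $D$ and $f(u)=\infty$.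

- *$f$ is continuous.* A neighborhood of $\infty$ contains a set $\{\infty\}\cup A$ with $A\subset D$ cofinite, and $A\in u$ for every nonprincipal $u$.
- *$f$ is closed.* Let $F$ be closed. A nonclosed subset of $A(D)$ has only $\infty$ as a missing limit. So suppose $\infty\in\overline{f(F)}\setminus f(F)$. Then $f(F)=F\cap D$ is infinite, hence belongs to some nonprincipal $u$, and $u\in\overline F=F$. So $\infty\in f(F)$, a contradiction.
- *Compact sets are finite.* Let $K$ be compact. The set $K\setminus D$ is closed and discrete in $K$, so it is finite, say $\{u_1,\dots,u_n\}$. If $K\cap D$ were infinite, split it into $n+1$ disjoint infinite pieces. Each $u_i$ contains at most one piece, so some piece $A$ belongs to no $u_i$. Then $\{u_i\}\cup(D\setminus A)$ is a neighborhood of $u_i$ missing $A$, so $A$ is an infinite closed discrete subset of $K$, which is impossible.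

So $X_D$ has a point-countable $k$-network. When $D$ is uncountable, $A(D)$ itself has none, so we see the phenomenon in Sakai's result directly. To check this, let $\mathcal P$ be a point-countable $k$-network for $A(D)$. For countable $C\subset A(D)$ the family $\mathcal P(C)=\{P\in\mathcal P:P\cap C\neq\emptyset\}$ is countable. Build countable sets $C_0\subset C_1\subset\cdots$ so that each finite subfamily of $\mathcal P(C_n)$ that does not cover $A(D)$ misses some point of $C_{n+1}$, and let $C=\bigcup_nC_n$. Any finite subfamily of $\mathcal P(C)$ lies in some $\mathcal P(C_n)$; so if it covers $C$, it covers $A(D)$. Choose $d\in D\setminus C$. The set $W=A(D)\setminus\{d\}$ is compact and open, so $W=\bigcup\mathcal F$ for a finite $\mathcal F\subset\mathcal P$. The subfamily $\mathcal F\cap\mathcal P(C)$ covers $C$, hence covers $A(D)$ and so $d$. But its union lies in $W$, a contradiction.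

**The obvious generalization.** For general $Y$, take as points all ultrafilters on $Y$ that converge, make the principal ones isolated, and give a nonprincipal $u$ the neighborhoods consisting of $u$ and the principal ultrafilters at the points of $A$, for $A\in u$. Send each ultrafilter to its limit. This map is not closed for $Y=[0,1]$. Indeed, pick a nonprincipal $u_n$ converging to $1/n$ for each $n\geq1$. Each basic neighborhood contains at most one nonprincipal ultrafilter, so $F=\{u_n:n\ge1\}$ is closed; but its image $\{1/n:n\geq1\}$ is not. What is missing is a point over $0$ which is a limit of the $u_n$.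

**The other extreme.** Give the same set the topology of the Stone space of all ultrafilters on $Y$. If $Y$ is compact, every ultrafilter converges and we get the whole Stone space. The map is closed, but for infinite $Y$ the domain is an infinite compact space.

So we want the points $u_n$ to have limits over $0$, as many different limits as possible, and no more convergence than closedness forces. The right limits are iterated ones, and the right topology is the finest in which they are limits.

## 5. The space of convergent ultrafilters and its iterated limits

Let $Y$ be any Hausdorff space. Let $X$ be the set of all ultrafilters $u$ on the set $Y$, principal ones included, that converge in $Y$: for some $y\in Y$, every neighborhood of $y$ belongs to $u$. As $Y$ is Hausdorff, this $y$ is unique. Put $f(u)=y$, and write $u\to y$. The principal ultrafilter at $y$ converges to $y$, so $f:X\to Y$ is onto.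

**Definition.** A *section* is a function $s:Y\to X$ with $f(s(z))=z$ for all $z\in Y$. For an ultrafilter $q$ on $Y$ and a section $s$ let
$$q\star s=\{A\subset Y:\{z\in Y:A\in s(z)\}\in q\}.\tag{1}$$

Write $A^s=\{z:A\in s(z)\}$. Since each $s(z)$ is an ultrafilter, $(Y\setminus A)^s=Y\setminus A^s$, $(A\cap B)^s=A^s\cap B^s$, $\emptyset^s=\emptyset$, and $A\subset B$ implies $A^s\subset B^s$. Since $q$ is an ultrafilter, so is $q\star s$.

**Example.** In $Y=[0,1]$ let $s(1/n)=u_n$ be a nonprincipal ultrafilter converging to $1/n$, let $s(z)$ be principal for all other $z$, and let $q$ be a nonprincipal ultrafilter converging to $0$ and containing $\{1/n:n\ge1\}$. Then $A\in q\star s$ if and only if $A\in u_n$ for $q$-many $n$. This is the missing limit of the $u_n$ along $q$.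

**Iterated limits lie over the right point.** If $q\to y$, then $q\star s\to y$. Indeed, let $V\ni y$ be open. For $z\in V$ we have $V\in s(z)$, since $s(z)\to z$. So $V^s\supset V\in q$, and $V\in q\star s$. Hence
$$q\star s\in X\quad\text{and}\quad f(q\star s)=y\qquad\text{whenever } q\to y.\tag{2}$$

**The topology.** Call $U\subset X$ open if for every nonprincipal convergent ultrafilter $q$ on $Y$ and every section $s$ with $q\star s\in U$ we have $\{z:s(z)\in U\}\in q$.

This is a topology. The empty set and $X$ are open. If $q\star s\in\bigcup_iU_i$, then $q\star s\in U_i$ for some $i$, and $\{z:s(z)\in\bigcup_iU_i\}\supset\{z:s(z)\in U_i\}\in q$. If $q\star s\in U\cap U'$, intersect the two sets in $q$. By definition it is the finest topology in which, for all such $q$ and $s$, the points $s(z)$ converge to $q\star s$ along $q$. A principal $q$ at $y$ would add no condition: then $q\star s=s(y)$, and $q\star s\in U$ just says $y\in\{z:s(z)\in U\}$.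

For $Y=A(D)$ we recover Section 4. The only ultrafilter converging to $d\in D$ is the principal one, so $s(d)$ is principal at $d$ for every section. A nonprincipal $q$ contains $D$, so $q\star s=q$. Hence $U$ is open if and only if, for each nonprincipal $q\in U$, the set of $d\in D$ whose principal ultrafilter is in $U$ belongs to $q$. So $X$ is $X_D$ together with one more isolated point, the principal ultrafilter at $\infty$.

Now the properties of $X$ and $f$, for arbitrary $Y$.

**Step 1: $X$ is Hausdorff, with many clopen sets.** For $A\subset Y$ let $\hat A=\{u\in X:A\in u\}$. By (1), $q\star s\in\hat A$ if and only if $\{z:s(z)\in\hat A\}\in q$. So $\hat A$ is open. Since $X\setminus\hat A=\widehat{Y\setminus A}$, it is clopen. Distinct $u,u'\in X$ are separated by some $A\in u$ with $Y\setminus A\in u'$, so $X$ is Hausdorff. Let $\beta Y_d$ be the Stone space of all ultrafilters on $Y$. The inclusion $X\to\beta Y_d$ is injective, and it is continuous because the preimages of basic sets are the sets $\hat A$.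

**Step 2: $f$ is continuous.** Let $V\subset Y$ be open, let $q\to y$ be nonprincipal, and let $q\star s\in f^{-1}(V)$. By (2), $y\in V$, so $V\in q$. Since $f(s(z))=z$, the set $\{z:s(z)\in f^{-1}(V)\}$ equals $V$ and is in $q$. So $f^{-1}(V)$ is open.

**Step 3: $f$ is closed.** This is what the points $q\star s$ were added for. Let $F\subset X$ be closed, and suppose $y\in\overline{f(F)}\setminus f(F)$. Every neighborhood of $y$ meets $f(F)$, so there is an ultrafilter $q\to y$ with $f(F)\in q$. It is nonprincipal: a principal ultrafilter converging to $y$ is the one at $y$, because for $z\ne y$ the set $Y\setminus\{z\}$ is a neighborhood of $y$; and the one at $y$ does not contain $f(F)$. Choose a section $s$ with $s(z)\in F$ for $z\in f(F)$, and $s(z)$ principal for other $z$. By (2), $f(q\star s)=y\notin f(F)$, so $q\star s$ lies in the open set $X\setminus F$. Hence $\{z:s(z)\notin F\}\in q$. But this set is disjoint from $f(F)\in q$, a contradiction.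

**Step 4: compact subsets of $X$ meet each fiber in a finite set.** Let $y\in Y$, $E\subset f^{-1}(y)$ and $U=E\cup(X\setminus f^{-1}(y))$. For every section $s$ we have $\{z:s(z)\in U\}\supset Y\setminus\{y\}$, which belongs to every nonprincipal $q$. So $U$ is open. With $E=\emptyset$ this says that $f^{-1}(y)$ is closed. With $E$ a singleton it says that $f^{-1}(y)$ is discrete. If $C\subset X$ is compact, $C\cap f^{-1}(y)$ is compact and discrete, hence finite.

So far nothing was assumed on $Y$. For $Y=\beta\omega$ the space $X$ must contain infinite compact sets, by Theorem A. The next step says that an infinite compact set always comes with a copy of $\beta\omega$.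

**Step 5: if $X$ has an infinite compact subset, there is a continuous $g:\beta\omega\to Y$ (not necessarily onto) with all fibers finite.** Let $C\subset X$ be infinite and compact. By Step 1, $C$ is mapped homeomorphically onto its image in $\beta Y_d$. In particular the clopen sets $\hat A\cap C$ form a base of $C$.

We choose recursively pairwise disjoint $A_n\subset Y$ and points $u_n\in C$ with $A_n\in u_n$ such that, with $W_n=Y\setminus(A_0\cup\dots\cup A_{n-1})$, the set $C\cap\hat W_n$ is infinite for every $n$. For $n=0$ we have $W_0=Y$, and $C$ is infinite. At step $n$ pick two points of the infinite set $C\cap\hat W_n$ and a set $B\subset W_n$ that belongs to one of them while $W_n\setminus B$ belongs to the other. Both $C\cap\hat B$ and $C\cap\widehat{W_n\setminus B}$ are nonempty, and their union is $C\cap\hat W_n$, so one of them is infinite. Let $A_n$ be the other one of $B$, $W_n\setminus B$, and pick $u_n\in C\cap\hat A_n$. Then $W_{n+1}=W_n\setminus A_n$ has infinite trace.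

By fact 3, $n\mapsto u_n$ extends to a continuous $e:\beta\omega\to C$. It is injective. To see this, let $p\neq p'$, and take $E\in p$ with $\omega\setminus E\in p'$. Then $e(p)$ is in the closure of $\{u_n:n\in E\}$, hence in the clopen set given by $\bigcup_{n\in E}A_n$. So $\bigcup_{n\in E}A_n\in e(p)$, and similarly $\bigcup_{n\notin E}A_n\in e(p')$. These sets are disjoint, so $e(p)\ne e(p')$. Put $g=f\circ e$. The fiber $g^{-1}(y)=e^{-1}(C\cap f^{-1}(y))$ is finite by Step 4 and injectivity of $e$.

By Steps 1–5, the implication (d) $\Rightarrow$ (b) follows from the next statement, whose proof takes Sections 6–8.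

**Proposition 3.** If $g:\beta\omega\to Y$ is continuous with finite fibers and $Y$ is Hausdorff, then $Y$ contains a copy of $\beta\omega$.

If $g$ is injective, it is an embedding of the compact space $\beta\omega$ and we are done. In general the natural tool is Lemma 1, but that lemma wants $\beta\omega$ as the *target* of a map from a subspace of $Y$, while here $\beta\omega$ is the domain and $g^{-1}$ is multivalued. To turn things around we use a continuous surjection $h:\beta\omega\to2^{\mathfrak c}$ (Section 8) and try to push $h$ down along $g$. If $h$ were constant on the fibers of $g$, then $h=r\circ g$ for a continuous $r$ from a compact subset of $Y$ onto $2^{\mathfrak c}$. As $2^{\mathfrak c}$ contains $\beta\omega$, Lemma 1 would apply. In general two points of one fiber of $g$ may have different $h$-values. We must find a closed part of the domain and many coordinates of $2^{\mathfrak c}$ for which this does not happen.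

## 6. Thinning out finite partial functions

The many coordinates will be chosen with the following combinatorial lemma. We recall the $\Delta$-system lemma: if $\lambda$ is a regular uncountable cardinal, $|J|=\lambda$, and $(a_\alpha)_{\alpha\in J}$ is an indexed family of finite sets, then there are $J'\subset J$ with $|J'|=\lambda$ and a finite set $r$ (the root) with $a_\alpha\cap a_\beta=r$ for all distinct $\alpha,\beta\in J'$. In particular $r\subset a_\alpha$ for $\alpha\in J'$, and the sets $a_\alpha\setminus r$ are pairwise disjoint.

**Lemma 4.** Let $\kappa$ be a cardinal with $\operatorname{cf}\kappa>\omega$, let $|I|=\kappa$, and for each $\alpha\in I$ let $e_\alpha$ be a finite partial function from $I$ to $2$ with $\alpha\notin\operatorname{dom}e_\alpha$. Then there is $S\subset I$ with $|S|=\kappa$ such that $\bigcup_{\alpha\in S}e_\alpha$ is a function with domain disjoint from $S$.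

For instance, if $I=\kappa=\omega_1$ and $\operatorname{dom}e_\alpha=\{\alpha+1\}$, the set $S$ of limit ordinals works. For $\kappa=\omega$ the lemma fails: let $e_n$ be constantly $0$ on $\{0,\dots,n-1\}$. If $m<n$ are in $S$, then $m\in\operatorname{dom}e_n$. We shall apply the lemma to $\kappa=\mathfrak c$, using only $\operatorname{cf}\mathfrak c>\omega$, so singular $\kappa$ must be treated too.

**Step 1: make the functions agree, with disjoint domains off a small set.** We find $S_0\subset I$ of size $\kappa$ and $R\subset I$ with $|R|<\kappa$ such that the sets $d_\alpha=\operatorname{dom}e_\alpha\setminus R$ ($\alpha\in S_0$) are pairwise disjoint, and any $e_\alpha,e_\beta$ with $\alpha,\beta\in S_0$ agree on their common domain.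

*Let $\kappa$ be regular.* Apply the $\Delta$-system lemma to the sets $\operatorname{dom}e_\alpha$ and get a finite root $R$. There are only finitely many functions from $R$ to $2$, so we can thin out to $\kappa$ many $\alpha$ for which $e_\alpha|R$ is the same. For distinct $\alpha,\beta$ the common domain is $R$, so the functions agree on it, and the $d_\alpha$ are pairwise disjoint.

*Let $\kappa$ be singular.* Put $\mu=\operatorname{cf}\kappa$; this is a regular uncountable cardinal below $\kappa$. Choose regular cardinals $\lambda_i$ ($i<\mu$) with supremum $\kappa$, all greater than $\mu$, and with $\lambda_i>\sup_{j<i}\lambda_j$. (Fix cardinals $\kappa_i<\kappa$, $i<\mu$, with supremum $\kappa$, and let $\lambda_i$ be the successor of $\max(\mu,\kappa_i,\sup_{j<i}\lambda_j)$. It is below $\kappa$, because fewer than $\mu$ cardinals below $\kappa$ have supremum below $\kappa$ and $\kappa$ is a limit cardinal.) Choose disjoint $S_i\subset I$ with $|S_i|=\lambda_i$.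

By the $\Delta$-system lemma for $\lambda_i$, thin $S_i$, keeping its size, so that for some finite $r_i$ and some $\varphi_i:r_i\to2$ the sets $\operatorname{dom}e_\alpha\setminus r_i$ ($\alpha\in S_i$) are pairwise disjoint, $r_i\subset\operatorname{dom}e_\alpha$, and $e_\alpha|r_i=\varphi_i$ for all $\alpha\in S_i$. Apply the $\Delta$-system lemma for $\mu$ to $(r_i)_{i<\mu}$ and thin out again: there are $M\subset\mu$ with $|M|=\mu$ and a finite $r$ with $r_i\cap r_j=r$ for distinct $i,j\in M$, and all $\varphi_i|r$ ($i\in M$) are equal. Let $R=\bigcup_{i\in M}r_i$, so $|R|\le\mu<\kappa$.

For $i\in M$ delete from $S_i$ all $\alpha$ for which $\operatorname{dom}e_\alpha\setminus r_i$ meets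
$$R\cup\bigcup_{j\in M,\,j<i}\ \bigcup_{\beta\in S_j}\operatorname{dom}e_\beta,$$
where the $S_j$ are taken before deletion. This set has size at most $\max(\mu,\ |i|,\ \sup_{j<i}\lambda_j)<\lambda_i$. The sets $\operatorname{dom}e_\alpha\setminus r_i$ ($\alpha\in S_i$) are pairwise disjoint, so each of its points causes at most one deletion. Fewer than $\lambda_i$ elements are deleted, and $\lambda_i$ remain. Let $S_0$ be the union of the remaining $S_i$, $i\in M$. As $|M|=\mu$, the set $M$ is cofinal in $\mu$, so $|S_0|=\kappa$.

Now verify the claims. For $\alpha\in S_i\cap S_0$ the set $\operatorname{dom}e_\alpha\setminus r_i$ misses $R\supset r_i$, so $d_\alpha=\operatorname{dom}e_\alpha\setminus r_i$ and $\operatorname{dom}e_\alpha=r_i\cup d_\alpha$. Let also $\beta\in S_j\cap S_0$.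

- If $j<i$, then $d_\alpha\cap\operatorname{dom}e_\beta=\emptyset$ by the deletion, so in particular $d_\alpha\cap d_\beta=\emptyset$. Also $r_i\cap d_\beta=\emptyset$, because $r_i\subset R$. Therefore $\operatorname{dom}e_\alpha\cap\operatorname{dom}e_\beta\subset r_i\cap r_j=r$, where $e_\alpha$ and $e_\beta$ agree since $\varphi_i|r=\varphi_j|r$.
- If $j=i$ and $\alpha\ne\beta$, then $d_\alpha\cap d_\beta=\emptyset$ by the choice of $S_i$, and the common domain is $r_i$, where both functions equal $\varphi_i$.

**Step 2: make the domains avoid the index set.** Let $S_1=S_0\setminus R$; since $|R|<\kappa$, $|S_1|=\kappa$. Join distinct $\alpha,\beta\in S_1$ by an edge if $\beta\in d_\alpha$ or $\alpha\in d_\beta$. Each $d_\alpha$ is finite, and each point lies in at most one $d_\beta$, so every vertex has finite degree. Hence each connected component is countable. As $\kappa$ is uncountable, there are $\kappa$ components. Let $S$ contain one point of each. For distinct $\alpha,\beta\in S$ there is no edge, so $\beta\notin d_\alpha$; also $\beta\notin R$, so $\beta\notin\operatorname{dom}e_\alpha$. And $\alpha\notin\operatorname{dom}e_\alpha$ by hypothesis. So no element of $S$ lies in the domain of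 any $e_\alpha$, $\alpha\in S$. By Step 1 the union $\bigcup_{\alpha\in S}e_\alpha$ is a function. $\square$

## 7. Pushing a map onto $2^\kappa$ down along a map with finite fibers

For a partial function $\sigma$ from $\kappa$ to $2$ put $[\sigma]=\{t\in2^\kappa:t\supset\sigma\}$. These sets are closed and nonempty; those with $\sigma$ finite form a base of $2^\kappa$.

**Lemma 5.** Let $\operatorname{cf}\kappa>\omega$, let $K$ be compact Hausdorff, $h:K\to2^\kappa$ continuous and onto, $L$ Hausdorff, and $g:K\to L$ continuous (not necessarily onto) with finite fibers. Then some compact $F\subset L$ maps continuously onto $2^\kappa$.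

Here is how the argument goes. Coordinate $\alpha$ of $h$ fails to descend along $g$ when a point with $h$-coordinate $0$ at $\alpha$ shares its fiber with a point having coordinate $1$ there. Look at the $h$-values of the bad points with coordinate $0$. If for every $\alpha$ they miss a piece of the half-cube $\{t:t(\alpha)=0\}$, we can restrict to that piece by fixing finitely many other coordinates. Lemma 4 lets us do so for $\kappa$ many $\alpha$ at once, and those coordinates of $h$ descend. The plan stops if, for some $\alpha$, the bad points cover the whole half-cube. But then over each point of the half-cube there is a point of $K$ that has a *partner* in its fiber. We keep the partner, restrict to the half-cube and start again. Each such failure adds one more point to the fibers, and finite fibers cannot allow this forever.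

**Definition.** A *system of rank $m\ge1$* is a pair $(T,\sigma)$, where $\sigma$ is a finite partial function from $\kappa$ to $2$ and $T\subset K^m$ is closed, such that

- (i) for $\tau=(\tau_1,\dots,\tau_m)\in T$ the $\tau_j$ are pairwise distinct and $g(\tau_1)=\dots=g(\tau_m)$;
- (ii) $\{h(\tau_1):\tau\in T\}=[\sigma]$;
- (iii) $h(\tau_j)\notin[\sigma]$ for $\tau\in T$ and $2\le j\le m$.

So $\tau_1$ still ranges over a set mapped onto a cube, $\tau_2,\dots,\tau_m$ are the partners collected so far, and (iii) will guarantee that a new partner is different from the old ones. By (ii), $T\neq\emptyset$. The pair $(K,\emptyset)$ is a system of rank $1$: (ii) holds because $h$ is onto, and (iii) is vacuous.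

**The setting for one system.** Let $(T,\sigma)$ be a system of rank $m$, and put $\gamma(\tau)=g(\tau_1)$ for $\tau\in T$. For $\alpha\in\kappa\setminus\operatorname{dom}\sigma$ and $i<2$ let
$$T^i_\alpha=\{\tau\in T:h(\tau_1)(\alpha)=i\},\qquad N_\alpha=\{\tau\in T^0_\alpha:\gamma(\tau)\in\gamma(T^1_\alpha)\},\qquad H_\alpha=\{h(\tau_1):\tau\in N_\alpha\}.$$
The sets $T^i_\alpha$ are closed in the compact set $T$. So $\gamma(T^1_\alpha)$ is compact, hence closed in the Hausdorff space $L$, and $N_\alpha=T^0_\alpha\cap\gamma^{-1}(\gamma(T^1_\alpha))$ is compact. Hence $H_\alpha$ is closed, and by (ii) it is a subset of $[\sigma\cup\{(\alpha,0)\}]$.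

**Case 1: $H_\alpha=[\sigma\cup\{(\alpha,0)\}]$ for some $\alpha$.** Here we raise the rank. Put $\sigma'=\sigma\cup\{(\alpha,0)\}$ and
$$T'=\{(\tau_1,\dots,\tau_m,\tau_1'):\tau\in N_\alpha,\ \tau'\in T^1_\alpha,\ \gamma(\tau)=\gamma(\tau')\}.$$
Then $(T',\sigma')$ is a system of rank $m+1$, and $T'\subset T\times K$. Indeed:

- $\{(\tau,\tau')\in N_\alpha\times T^1_\alpha:\gamma(\tau)=\gamma(\tau')\}$ is closed in a compact space because $L$ is Hausdorff. Its continuous image $T'$ is compact, hence closed in $K^{m+1}$.
- In (i), $g(\tau'_1)=\gamma(\tau')=\gamma(\tau)=g(\tau_1)$. We have $\tau_1'\neq\tau_1$, since $h(\tau'_1)(\alpha)=1\neq0=h(\tau_1)(\alpha)$. For $2\le j\le m$ we have $\tau'_1\ne\tau_j$, since $h(\tau_1')\in[\sigma]$ by (ii) for $T$, while $h(\tau_j)\notin[\sigma]$ by (iii) for $T$.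
- (ii) holds because every $\tau\in N_\alpha$ has a partner $\tau'\in T^1_\alpha$, so the values $h(\tau_1)$ form the set $H_\alpha=[\sigma']$.
- (iii) holds because $h(\tau_j)\notin[\sigma]\supset[\sigma']$ for $2\le j\le m$, and $h(\tau'_1)(\alpha)=1$ gives $h(\tau_1')\notin[\sigma']$.

**Case 2: $H_\alpha\neq[\sigma\cup\{(\alpha,0)\}]$ for all $\alpha\in I:=\kappa\setminus\operatorname{dom}\sigma$.** Here we produce $F$.

*First, choose the pieces.* Let $\alpha\in I$. Take $t\in[\sigma\cup\{(\alpha,0)\}]\setminus H_\alpha$ and a finite $\rho\subset t$ with $[\rho]\cap H_\alpha=\emptyset$. Let $e_\alpha$ be the restriction of $\rho$ to $I\setminus\{\alpha\}$. On $\operatorname{dom}\sigma\cup\{\alpha\}$ the function $\rho$ agrees with $\sigma\cup\{(\alpha,0)\}$, since both are parts of $t$. Hence $[\sigma\cup\{(\alpha,0)\}\cup e_\alpha]\subset[\rho]$ is disjoint from $H_\alpha$. In other words: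
$$\text{if }\tau\in T,\ h(\tau_1)\in[e_\alpha]\text{ and }h(\tau_1)(\alpha)=0,\text{ then }\gamma(\tau)\notin\gamma(T^1_\alpha).\tag{3}$$
Otherwise $\tau\in N_\alpha$, and $h(\tau_1)$ would be in $H_\alpha\cap[\sigma\cup\{(\alpha,0)\}\cup e_\alpha]$.

*Second, restrict to all pieces at once.* Since $\operatorname{dom}\sigma$ is finite, $|I|=\kappa$. Let $S\subset I$ be as in Lemma 4 for the functions $e_\alpha$, and put $e=\bigcup_{\alpha\in S}e_\alpha$. Then $|S|=\kappa$, $e$ is a function with $\operatorname{dom}e\subset I$, and $S\cap(\operatorname{dom}\sigma\cup\operatorname{dom}e)=\emptyset$. Let
$$T^*=\{\tau\in T:h(\tau_1)\in[e]\},\qquad F=\gamma(T^*).$$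
The set $T^*$ is compact, so $F$ is a compact subset of $L$. By (ii), $\{h(\tau_1):\tau\in T^*\}=[\sigma]\cap[e]=[\sigma\cup e]$, where $\sigma\cup e$ is a function because the domains are disjoint.

*Third, let the coordinates in $S$ descend.* Define $r:F\to2^S$ by $r(\gamma(\tau))=h(\tau_1)|S$ for $\tau\in T^*$.

- *$r$ is well defined.* Suppose $\tau,\tau'\in T^*$, $\gamma(\tau)=\gamma(\tau')$ and $h(\tau_1)|S\ne h(\tau_1')|S$. Exchanging the two if necessary, there is $\alpha\in S$ with $h(\tau_1)(\alpha)=0$ and $h(\tau'_1)(\alpha)=1$. Then $\tau'\in T^1_\alpha$, so $\gamma(\tau)\in\gamma(T^1_\alpha)$. But $h(\tau_1)\in[e]\subset[e_\alpha]$, which contradicts (3).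
- *$r$ is continuous.* The map $\gamma:T^*\to F$ is a continuous surjection from a compact space onto a Hausdorff space, hence a quotient map, and $r\circ\gamma$ is continuous.
- *$r$ is onto.* Let $v\in2^S$. As $S$ is disjoint from $\operatorname{dom}\sigma\cup\operatorname{dom}e$, the union $\sigma\cup e\cup v$ is a function. Extend it to $t\in2^\kappa$. Then $t\in[\sigma\cup e]$, so $t=h(\tau_1)$ for some $\tau\in T^*$, and $r(\gamma(\tau))=v$.

Since $|S|=\kappa$, $2^S$ is homeomorphic to $2^\kappa$. So the lemma holds whenever Case 2 occurs for some system.

**Case 2 occurs for some system.** Suppose not. Starting from $(K,\emptyset)$ and applying Case 1 again and again, we get systems $(T_m,\sigma_m)$ of every rank $m\ge1$ with $T_{m+1}\subset T_m\times K$. The sets $T_m\times K^{\{m+1,m+2,\dots\}}$ form a decreasing sequence of nonempty closed subsets of the compact space $K^{\{1,2,\dots\}}$. Let $(x_1,x_2,\dots)$ be a point of their intersection. For every $m$ we have $(x_1,\dots,x_m)\in T_m$, so by (i) the $x_j$ are pairwise distinct and have the same $g$-value. This is an infinite fiber of $g$, a contradiction. $\square$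

**Example.** Let $K=2^\kappa$, $h$ the identity, $L=2^{\kappa\setminus\{0\}}$, and $g$ the restriction map, whose fibers are the pairs that differ only at coordinate $0$. For the system $(K,\emptyset)$ and $\alpha=0$, every $t$ with $t(0)=0$ has a partner, so $H_0=[\{(0,0)\}]$ and Case 1 applies. The new system has $\sigma'=\{(0,0)\}$, and $T'$ consists of the pairs $(t,t')$ with $t(0)=0$ and $t'$ obtained from $t$ by changing coordinate $0$. Now $\gamma$ is injective on $T'$, so all $N_\alpha$ are empty and Case 2 applies. We may take all $e_\alpha=\emptyset$ and $S=\kappa\setminus\{0\}$; then $F=L$ and $r$ is the identity.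

If all fibers of $g$ have at most $N$ points, Case 1 can be used at most $N-1$ times in succession, by (i). The compactness argument is what handles finite fibers without a common bound.

## 8. A copy of $\beta\omega$ in $Y$

**Proof of Proposition 3.** Let $g:\beta\omega\to Y$ be continuous with finite fibers.

**Step 1: a continuous surjection $h:\beta\omega\to2^{\mathfrak c}$.** By the Hewitt–Marczewski–Pondiczery theorem $2^{\mathfrak c}$ is separable. In the case at hand this is quick: index the coordinates by the points of the Cantor set $2^\omega$. The continuous functions from $2^\omega$ to $2$ are the characteristic functions of clopen sets, so there are countably many. They can take arbitrary prescribed values at finitely many distinct points, so they are dense in $2^{(2^\omega)}$. Map $\omega$ onto a countable dense subset of $2^{\mathfrak c}$ and extend to $h:\beta\omega\to2^{\mathfrak c}$ by fact 3. The image is compact and dense, so it is all of $2^{\mathfrak c}$.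

**Step 2: a compact subset of $Y$ that maps onto $2^{\mathfrak c}$.** By König's theorem $\operatorname{cf}\mathfrak c>\omega$. Lemma 5, with $K=\beta\omega$, $L=Y$ and $\kappa=\mathfrak c$, gives a compact $F\subset Y$ and a continuous surjection $r:F\to2^{\mathfrak c}$.

**Step 3: return to $\beta\omega$.** The space $\beta\omega$ embeds in $2^{\mathfrak c}$. Indeed, let $\mathcal P(\omega)$ be the power set of $\omega$ and send $p\in\beta\omega$ to its characteristic function in $2^{\mathcal P(\omega)}$. This is injective. It is continuous, because its coordinate at $A$ is the characteristic function of the clopen set $\overline A$. As $\beta\omega$ is compact, it is an embedding, and $|\mathcal P(\omega)|=\mathfrak c$. Let $B\subset2^{\mathfrak c}$ be a copy of $\beta\omega$. Since $F$ is compact, $r$ is closed, and so is its restriction $r^{-1}(B)\to B$, by the computation in Section 3, (c) implies (d). This is a closed mapping of a Hausdorff space onto a copy of $\beta\omega$. By Lemma 1, $r^{-1}(B)\subset Y$ contains a copy of $\beta\omega$. $\square$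

**End of the proof of Theorem B: (d) implies (b).** Let $Y$ contain no copy of $\beta\omega$, and let $f:X\to Y$ be as in Section 5. By Step 1 there, $X$ is Hausdorff, and by Steps 2 and 3, $f$ is a closed mapping onto $Y$. If $X$ had an infinite compact subset, Step 5 would give a continuous $g:\beta\omega\to Y$ with finite fibers, and Proposition 3 would give a copy of $\beta\omega$ in $Y$. So all compact subsets of $X$ are finite, and (b) holds. $\square$

## 9. Cardinality, weight, and cubes

**Proof of Corollary C.** We first compute the two invariants of $\beta\omega$.

**Step 1: $|\beta\omega|=2^{\mathfrak c}$.** Ultrafilters on $\omega$ are subsets of $\mathcal P(\omega)$, so $|\beta\omega|\le2^{\mathfrak c}$. Since $\beta\omega$ maps onto $2^{\mathfrak c}$ by Step 1 of Section 8, also $|\beta\omega|\geq2^{\mathfrak c}$.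

**Step 2: $w(\beta\omega)=\mathfrak c$.** The sets $\overline A$ form a base of size at most $\mathfrak c$. Conversely, let $\mathcal B$ be a base; it is infinite, as $\beta\omega$ is an infinite Hausdorff space. Each $\overline A$ is compact and open, hence the union of a finite subfamily of $\mathcal B$. There are $|\mathcal B|$ finite subfamilies and $\mathfrak c$ distinct sets $\overline A$, so $|\mathcal B|\ge\mathfrak c$.

**Step 3: small spaces.** Cardinality and weight do not increase when passing to subspaces. So if $|Y|<2^{\mathfrak c}$ or $w(Y)<\mathfrak c$, then $Y$ contains no copy of $\beta\omega$, and $Y$ is a closed image of a Hausdorff space with a point-countable $k$-network by (d) $\Rightarrow$ (a) of Theorem B. By Theorem A, $\beta\omega$ is not such an image, and it has cardinality exactly $2^{\mathfrak c}$. So the least cardinality of a Hausdorff space that is not such an image is $2^{\mathfrak c}$.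

**Step 4: cubes.** If $\tau\ge\mathfrak c$, then $2^\tau$ and $[0,1]^\tau$ contain $2^{\mathfrak c}$, hence $\beta\omega$ by Step 3 of Section 8. By (a) $\Rightarrow$ (d) of Theorem B they are not such images. If $\tau<\mathfrak c$, both cubes have weight at most $\max(\tau,\omega)<\mathfrak c$, and the previous step applies. $\square$
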